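# Going-Down Domains and Their Integral Closures

All rings are commutative with identity. The integral closure of an integral domain $R$, written $R'$, means its integral closure in its quotient field.

## Going-down passes to the integral closure

**Theorem A.** If $R$ is a going-down domain, its integral closure $R'$ is a going-down domain.

Let us unpack this.

**Definition.** An extension $R\subseteq T$ of integral domains satisfies *going-down* (GD) if, whenever $P_1\subseteq P_2$ are primes of $R$ and $Q_2$ is a prime of $T$ with $Q_2\cap R=P_2$, there is a prime $Q_1\subseteq Q_2$ of $T$ with $Q_1\cap R=P_1$. The domain $R$ is a *going-down domain* if $R\subseteq T$ satisfies GD for **every** integral domain $T$ containing $R$.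

A prime $Q$ of $T$ with $Q\cap R=P$ is said to *lie over* $P$. So being a going-down domain is a statement about one ring, but it tests that ring against all domains above it. Passing from $R$ to $R'$ looks easier on one count, since fewer domains contain $R'$ than contain $R$. It is harder on another: $R'$ may have more primes than $R$, so more pairs $Q_1\subseteq Q_2$ have to be handled. The theorem says that the second effect never wins.

What the proof really uses is captured by a stronger statement, for which we need two more notions.

**Definition.** An extension $R\subseteq D$ satisfies *incomparability* (INC) if distinct primes of $D$ with the same contraction to $R$ are incomparable.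

For instance $k\subset k[x]$ ($k$ a field) fails INC, because $0\subsetneq (x)$ both contract to $0$. Textbook facts: an integral extension satisfies INC, and every prime of the smaller ring has a prime lying over it.

**Definition.** An *overring* of a domain $A$ is a ring between $A$ and its quotient field. A *valuation overring* $V$ of $A$ is an overring that is a valuation domain (fields are allowed). Its maximal ideal is $m_V$, its valuation is $v$, and the prime $m_V\cap A$ is called the *center* of $V$ on $A$.

For instance $k[x]_{(x)}$ is a valuation overring of $k[x]$ with center $(x)$.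

**Theorem B.** Let $R\subseteq D$ be integral domains satisfying INC, with $D$ integrally closed. Assume

$$(*)\qquad \text{for every valuation overring } V \text{ of } D,\ \text{the extension } R\subseteq V \text{ satisfies GD.}$$

Then $D$ is a going-down domain.

Theorem A is the case $D=R'$. Indeed, if $R$ is a going-down domain, then $(*)$ holds because each $V$ is a domain containing $R$. INC holds because $R'$ is integral over $R$, and $R'$ is integrally closed. So the task is to prove Theorem B. It has the following converses.

**Theorem C.**

1. Let $R\subseteq D$ satisfy INC, with $D$ integrally closed. Then $(*)$ holds if and only if $D$ is a going-down domain and $R\subseteq D$ satisfies GD. In that case, for every prime $Q$ of $D$ and every prime $P\subseteq Q\cap R$, exactly one prime of $D$ contained in $Q$ lies over $P$.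
2. Let $D$ be an integrally closed domain that contains $R$ and is integral over $R$ (for example $R'$, or the integral closure of $R$ in any algebraic extension of its quotient field). Then $R$ is a going-down domain if and only if $D$ is a going-down domain and $R\subseteq D$ satisfies GD.

The hypotheses matter. We shall see by example that "$D$ integrally closed" and "INC" cannot be dropped in Theorem B, and that "$R\subseteq D$ satisfies GD" cannot be dropped in part 2 of Theorem C.

## Small cases by hand

**Dimension at most one.** Let $A$ be a domain in which every nonzero prime is maximal, and let $T\supseteq A$ be a domain with a prime $Q_2$ over $P_2\supseteq P_1$. If $P_1=P_2$, take $Q_1=Q_2$. Otherwise $P_1=0$, and $Q_1=0$ works. So every domain of dimension at most one is a going-down domain. If $R$ has dimension at most one, INC shows that so does $R'$, and Theorem A holds for trivial reasons. Only pairs $0\ne P_1\subsetneq P_2$ carry content.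

**A ring that fails.** Let $A=k[x,y]$ and $T=k[y,w]\supseteq A$ with $x=wy$. The prime $Q_2=(y,w)$ of $T$ lies over $(x,y)$. A prime of $T$ lying over $(y)$ would contain $y$, hence also $x=wy$, which is not in $(y)$. So no prime of $T$ lies over $(y)\subset (x,y)$, and $k[x,y]$ is not a going-down domain. Lemma 5 below gives a structural reason: two incomparable primes $(x),(y)$ sit under the common prime $(x,y)$.

## Testing going-down on valuation overrings

The purpose of this section is to replace "every domain $T$" by "every valuation overring". We recall what we need about a valuation ring $V$ with quotient field $L$. We write $v(0)=\infty$. For $z,w\in L$ with $w\neq 0$, $v(z)\ge v(w)$ means $z/w\in V$, and $v(z)>v(w)$ means $z/w\in m_V$. If $v(z)\ne v(w)$, then $v(z+w)=\min(v(z),v(w))$. A valuation ring is integrally closed, and: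

* **(V1)** The ideals of $V$ form a chain. A finite sum $\sum p_iw_i$ with $p_i,w_i\in V$ equals $p_jw$ for some $j$ and some $w\in V$: choose $p_j$ of least value, so that $p_j$ divides every $p_i$.
* **(V2)** The radical of a proper ideal is prime: it is the intersection of a chain of primes, and if $f\notin N$, $g\notin N'$ with $N\subseteq N'$ in the chain, then $f,g\notin N$ and $fg\notin N$. The union of a nonempty chain of primes is also prime.
* **(V3)** If $N$ is a prime of $V$, $z\in N$ and $w\in V\setminus N$, then $v(z)>v(w)$. Otherwise $z\ne0$ and $w/z\in V$, so $w=(w/z)z\in N$.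
* **(V4)** If $V\subseteq V^*$ are valuation rings of $L$ and $m_{V^*}\cap V=m_V$, then $V=V^*$. If $z\in V^*\setminus V$, then $z^{-1}\in m_V\subseteq m_{V^*}$, so $1=zz^{-1}\in m_{V^*}$, which is absurd.

**Fact 1** (Kaplansky, *Commutative Rings*, Thm. 56; Gilmer, *Multiplicative Ideal Theory*, §19). If $A$ is a subring of a field $E$ and $P$ is a prime of $A$, there is a valuation ring $V\supseteq A$ with quotient field $E$ and $m_V\cap A=P$.

**Fact 2.** If $Q_1\subseteq Q_2$ are primes of a domain $A$ with quotient field $L$, there is a valuation overring $V$ of $A$ with $m_V\cap A=Q_2$ that has a prime lying over $Q_1$.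

*Proof.* By Fact 1 take a valuation ring $V'$ of $L$ containing $A$ with $m_{V'}\cap A=Q_1$. Its residue field $\kappa$ contains $A/Q_1$. By Fact 1 again take a valuation ring $\bar V$ of $\kappa$ containing $A/Q_1$ with $m_{\bar V}\cap (A/Q_1)=Q_2/Q_1$. Let $V$ be the preimage of $\bar V$ in $V'$.

It is a valuation ring of $L$. If $z\notin V'$, then $z^{-1}\in m_{V'}\subseteq V$. If $z\in m_{V'}$, then $z\in V$. If $z$ is a unit of $V'$, then its residue or the inverse of its residue lies in $\bar V$. The ideal $m_{V'}$ is a prime of $V$, since $V/m_{V'}=\bar V$, and it lies over $Q_1$. The maximal ideal of $V$ is the preimage of $m_{\bar V}$, and it meets $A$ in $Q_2$. ∎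

**Fact 3.** An integrally closed quasi-local domain $(D,m)$ is the intersection of its valuation overrings $V$ with $m_V\cap D=m$.

*Proof.* Let $L$ be the quotient field of $D$ and $z\in L\setminus D$. We find such a $V$ with $z\notin V$. First, $z^{-1}$ is a nonunit of $D[z^{-1}]$. Otherwise $z=d_0+d_1z^{-1}+\dots+d_nz^{-n}$ with $d_i\in D$; multiplying by $z^n$ shows that $z$ is integral over $D$, hence in $D$. So there is a maximal ideal $J$ of $D[z^{-1}]$ containing $z^{-1}$. Since $z^{-1}\in J$, the map $D\to D[z^{-1}]/J$ is surjective, so $J\cap D$ is a maximal ideal of $D$, namely $m$. By Fact 1 there is a valuation ring $V$ of $L$ with $V\supseteq D[z^{-1}]$ and $m_V\cap D[z^{-1}]=J$. Then $m_V\cap D=m$, and $z^{-1}\in m_V$ gives $z\notin V$. ∎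

**Lemma 4.** Let $A$ be a domain with quotient field $L$. Then $A$ is a going-down domain if and only if, for all primes $P_1\subseteq P_2$ of $A$, every valuation overring $V$ of $A$ with $m_V\cap A=P_2$ has a prime lying over $P_1$.

*Proof.* "Only if" is clear, because $A\subseteq V$ satisfies GD. Conversely, let $T\supseteq A$ be a domain with quotient field $E$, and let $Q_2$ be a prime of $T$ over $P_2\supseteq P_1$. By Fact 1 take a valuation ring $W\supseteq T$ of $E$ with $m_W\cap T=Q_2$. Put $V=W\cap L$. For $0\neq z\in L$, one of $z,z^{-1}$ is in $W$, so $V$ is a valuation ring of $L$ containing $A$. An element of $V$ is a unit of $V$ exactly when its inverse lies in $W$, so $m_V=m_W\cap V$. Hence $m_V\cap A=Q_2\cap A=P_2$, and by assumption $V$ has a prime $N_1$ over $P_1$.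

We push $N_1$ up to $W$ without enlarging its trace on $V$. Let $f\in V$ with $f^n\in N_1W$ for some $n\geq 1$. By (V1), $f^n=cw$ with $c\in N_1$, $w\in W$. Either $c=0$, or $w=f^n/c\in W\cap L=V$. In both cases $f^n\in N_1$, so $f\in N_1$. Hence $\sqrt{N_1W}\cap V=N_1$. In particular $N_1W$ is proper, so $\sqrt{N_1W}$ is a prime of $W$ by (V2). Its contraction to $T$ is a prime inside $m_W\cap T=Q_2$, and it lies over $N_1\cap A=P_1$. ∎

As a first use, call a domain *Prüfer* if its localizations at maximal ideals, and hence at all primes, are valuation rings. Every Prüfer domain $A$ is a going-down domain. Indeed, a valuation overring $V$ with center $P_2$ contains $A_{P_2}$, and its maximal ideal meets $A_{P_2}$ in $P_2A_{P_2}$, so $V=A_{P_2}$ by (V4). That ring has a prime over each $P_1\subseteq P_2$.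

**Lemma 5.** In a going-down domain $A$, any two primes contained in a common prime are comparable.

*Proof.* Let $Q_1,Q_1'\subseteq Q_2$. By Fact 2 there is a valuation overring $V$ with center $Q_2$ and a prime over $Q_1$. By GD for $A\subseteq V$, it also has a prime over $Q_1'$. These two primes of $V$ are comparable, hence so are their contractions $Q_1,Q_1'$. ∎

The next lemma is one half of Theorem C(2). We prove it now because it lets us build an instructive example.

**Lemma 6.** Let $R\subseteq D$ be an integral extension of domains. If $D$ is a going-down domain and $R\subseteq D$ satisfies GD, then $R$ is a going-down domain.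

*Proof.* Let $L$ be the quotient field of $D$. Let $P_1\subseteq P_2$ be primes of $R$ and $V$ a valuation overring of $R$ with center $P_2$. By Fact 1, applied to $V\subseteq L$ and its prime $m_V$, there is a valuation ring $W\supseteq V$ of $L$ with $m_W\cap V=m_V$. Since $W$ contains $R$ and is integrally closed in $L$, and $D$ is integral over $R$, we get $D\subseteq W$. Since $m_W\cap R=m_V\cap R=P_2$, GD for $R\subseteq D$ gives a prime of $D$ inside $m_W\cap D$ over $P_1$. GD for $D\subseteq W$ then gives a prime of $W$ over that one. Its contraction to $V$ lies over $P_1$. By Lemma 4, $R$ is a going-down domain. ∎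

## Landing on the wrong prime

Here is the natural first attempt at Theorem B. By Lemma 4 we take primes $Q_1\subseteq Q_2$ of $D$ and a valuation overring $V$ of $D$ with center $Q_2$, and we want a prime of $V$ over $Q_1$. Put $P_i=Q_i\cap R$. Since $m_V\cap R=P_2$, hypothesis $(*)$ gives a prime $N$ of $V$ with $N\cap R=P_1$. Then $N\cap D$ is a prime of $D$ inside $Q_2$ lying over $P_1$.

If $Q_1$ happens to be the only prime of $D$ inside $Q_2$ over $P_1$, then $N\cap D=Q_1$ and we are done. In general there may, so far, be several such primes, and $N\cap D$ may be another one than $Q_1$. Nothing in the argument up to this point chooses between them. Moreover nothing in it uses that $D$ is integrally closed, and the next example shows that without this hypothesis the attempt cannot be repaired.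

**Example 1.** *A going-down domain $R$ with an integral overring $A$ that is not a going-down domain.*

Let $k$ be a field and $W=k[x]_{(x)}$. For $c\in\{0,1\}\subset k$ let $O_c=k[x,y]_{(y-c)}$, a discrete valuation ring with residue field $k(x)$. Write $f(x,c)\in k(x)$ for the residue of $f\in O_c$. Put
$$U_c=\{f\in O_c:\ f(x,c)\in W\}.$$
As in the proof of Fact 2, $U_c$ is a valuation ring of $k(x,y)$, and $\mathfrak q_c=\{f: f(x,c)=0\}$ is a prime of it with $U_c/\mathfrak q_c=W$. Moreover $(U_c)_{\mathfrak q_c}=O_c$. Indeed elements of $U_c\setminus\mathfrak q_c$ are units of $O_c$, and for $f\in O_c$ some $x^nf$ lies in $U_c$ while $x^n\notin \mathfrak q_c$. Since $W$ and $O_c$ are discrete valuation rings, the primes of $U_c$ are exactly $0\subsetneq\mathfrak q_c\subsetneq\mathfrak m_c$, where $\mathfrak m_c=m_{U_c}$.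

*The ring $T=U_0\cap U_1$.* Put $\mathfrak Q_c=\mathfrak q_c\cap T$ and $\mathfrak M_c=\mathfrak m_c\cap T$. Note that $y\in T$ has residues $0$ and $1$ at $c=0,1$, and $1-y\in T$ has residues $1$ and $0$.

We have $T_{\mathfrak M_0}=U_0$. The inclusion $\subseteq$ holds since elements of $T\setminus\mathfrak M_0$ are units of $U_0$. If $f\in U_0$, then for large $n$ the element $f(1-y)^n$ lies in $(y-1)O_1=\mathfrak q_1\subseteq U_1$, hence in $T$. Since $(1-y)^n\notin\mathfrak M_0$, we get $f\in T_{\mathfrak M_0}$. Symmetrically, using $y$, $T_{\mathfrak M_1}=U_1$.

Every proper ideal $J$ of $T$ lies in $\mathfrak M_0$ or in $\mathfrak M_1$. Otherwise take $g\in J\setminus\mathfrak M_0$ and $h\in J\setminus \mathfrak M_1$. The element $g(1-y)+hy\in J$ has residue $g(x,0)$ at $c=0$ and $h(x,1)$ at $c=1$, so it is a unit of $U_0$ and of $U_1$, hence of $T$, and $J=T$. Since $y\in\mathfrak M_0\setminus\mathfrak M_1$ and $1-y\in\mathfrak M_1\setminus\mathfrak M_0$, the ring $T$ has exactly the two maximal ideals $\mathfrak M_0,\mathfrak M_1$. (This is also an instance of Kaplansky, *Commutative Rings*, Thm. 107.)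

So $T$ is a Prüfer domain, hence a going-down domain. The primes of $T$ are $0,\mathfrak Q_0,\mathfrak M_0,\mathfrak Q_1,\mathfrak M_1$. They are distinct: $y\in\mathfrak Q_0\setminus\mathfrak M_1$ and $1-y\in\mathfrak Q_1\setminus\mathfrak M_0$. In particular the primes contained in $\mathfrak M_c$ are just $0,\mathfrak Q_c,\mathfrak M_c$.

*The rings $R$ and $A$.* Let
$$R=\{f\in T: f(x,0)=f(x,1)\}\ \subseteq\ A=\{f\in T: f(x,0)|_{x=0}=f(x,1)|_{x=0}\}\ \subseteq\ T .$$
Elements of $W$, viewed as constant in $y$, lie in $R$, and $\mathfrak Q_0\cap\mathfrak Q_1\subseteq R$. For $f\in T$ put $w_c=f(x,c)\in W\subseteq R$. Then $(f-w_0)(f-w_1)\in\mathfrak Q_0\cap\mathfrak Q_1\subseteq R$, and this displays $f$ as a root of a monic quadratic polynomial over $R$. So $T$ is integral over $R$. Put $d=y(y-1)$, a nonzero element of $\mathfrak Q_0\cap\mathfrak Q_1$. For every $f\in T$ we have $df\in R$, so $R,A,T$ have the same quotient field. As an intersection of valuation rings of its quotient field, $T$ is integrally closed, so $T=R'=A'$.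

*$R$ is a going-down domain.* By definition of $R$, $\mathfrak Q_0\cap R=\mathfrak Q_1\cap R=:\mathfrak q$ and $\mathfrak M_0\cap R=\mathfrak M_1\cap R=:\mathfrak m$. Here $d\in\mathfrak q$ and $x\in\mathfrak m\setminus\mathfrak q$. By lying-over, the primes of $R$ are $0\subsetneq\mathfrak q\subsetneq\mathfrak m$. For each $c$ the chain $0\subset\mathfrak Q_c\subset\mathfrak M_c$ contracts to $0\subset\mathfrak q\subset\mathfrak m$, so $R\subseteq T$ satisfies GD. Lemma 6 applies.

*$A$ is not a going-down domain.* We have $\mathfrak M_0\cap A=\mathfrak M_1\cap A=:\mathfrak N$. Put $\mathfrak A_c=\mathfrak Q_c\cap A\subseteq\mathfrak N$. The element $xy$ has residues $0$ and $x$ at $c=0,1$, so $xy\in\mathfrak A_0\setminus\mathfrak A_1$. The element $x(y-1)$ has residues $-x$ and $0$, so $x(y-1)\in\mathfrak A_1\setminus\mathfrak A_0$. Thus $\mathfrak A_0,\mathfrak A_1$ are incomparable primes under $\mathfrak N$, contradicting Lemma 5 if $A$ were a going-down domain.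

Let us see the first attempt fail on $R\subseteq A$. Here $(*)$ and INC hold, since $R$ is a going-down domain and $A$ is integral over $R$. A valuation overring $V$ of $A$ with center $\mathfrak N$ is integrally closed, so it contains $A'=T$. Its center on $T$ contracts to $\mathfrak N$; since $A\subseteq T$ is integral, this center is maximal, so it is some $\mathfrak M_c$. Hence $V\supseteq T_{\mathfrak M_c}=U_c$, and $V=U_c$ by (V4). So there are exactly two such rings, $U_0$ and $U_1$. The only prime of $U_c$ over $\mathfrak q$ is $\mathfrak q_c$, and it contracts to $\mathfrak A_c$ in $A$. For $Q_1=\mathfrak A_1$, $Q_2=\mathfrak N$ and $V=U_0$, GD for $R\subseteq V$ delivers $\mathfrak A_0$, the wrong prime.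

What would change if $A$ were integrally closed? The element $1-y$ lies in both $U_0$ and $U_1$; it is a unit in $U_0$ and a nonunit in $U_1$. By Fact 3, an integrally closed quasi-local ring dominated by exactly $U_0$ and $U_1$ would have to contain this element. But then it could neither be a unit of that ring nor lie in its maximal ideal.

## An element that is a unit on one side only

Return to Theorem B, and let $X$ be the set of all valuation overrings of $D$ with center $Q_2$. By Fact 3, an element $e$ lying in every $V\in X$ lies in $D_{Q_2}$. There it is a unit or an element of $Q_2D_{Q_2}$. So *it is a unit in all $V\in X$ or lies in $m_V$ for all $V\in X$*. The plan is to contradict this dichotomy.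

Each $V\in X$ will pick out a prime $\varphi(V)$ of $D$ over $P_1$. If some $V_0\in X$ has no prime over $Q_1$, while some $V_1\in X$ has one (Fact 2), there will be an element $a\in D$ with $a\notin\varphi(V_0)$ and $a\in\varphi(V_1)$. We want $e$ to be a unit when $a\notin\varphi(V)$ and in $m_V$ when $a\in\varphi(V)$. Try
$$e=\frac{a}{a+r},\qquad r\in R.$$
It is a unit of $V$ if $v(a)<v(r)$, and lies in $m_V$ if $v(a)>v(r)$. When $a\in\varphi(V)$, *every* $r\in R\setminus P_1$ satisfies $v(a)>v(r)$, by (V3). When $a\notin\varphi(V)$, *some* $r\in R\setminus P_1$ will satisfy $v(a)<v(r)$. But this $r$ depends on $V$, and $X$ may be infinite. One fixed $e$ needs one fixed $r$.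

To get it we use that membership $a\in\varphi(V)$ can be read off from $V$ by two opposite tests, one using the largest prime of $V$ over $P_1$ and one using the smallest. INC guarantees that both primes contract to the same $\varphi(V)$. That $V$ passes both tests at once in contradictory ways is impossible, and this impossibility says that a certain ideal contains $1$. An expression of $1$ involves finitely many elements, and out of these finitely many elements we multiply together a uniform $r$.

## Proof of Theorem B

**Step 1: Setting up the contradiction.** By Lemma 4 it suffices to show: if $Q_1\subseteq Q_2$ are primes of $D$ and $V_0$ is a valuation overring of $D$ with center $Q_2$, then $V_0$ has a prime over $Q_1$. If $Q_1=Q_2$, take $m_{V_0}$. So assume $Q_1\subsetneq Q_2$, and suppose that $V_0$ has no prime over $Q_1$.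

Let $L$ be the quotient field of $D$, put $P_i=Q_i\cap R$ and $S=R\setminus P_1$. By INC, $P_1\neq P_2$. Let $X$ be the set of valuation overrings $V$ of $D$ with $m_V\cap D=Q_2$. For $V\in X$ we have $m_V\cap R=P_2$. Also, elements of $D\setminus Q_2$ are units of $V$, so $D_{Q_2}\subseteq V$. The prime $m_V\cap D_{Q_2}$ contracts to $Q_2$ in $D$, so it is $Q_2D_{Q_2}$. Conversely a valuation overring of $D_{Q_2}$ with center $Q_2D_{Q_2}$ belongs to $X$. Thus $X$ is exactly the set of valuation overrings of $D_{Q_2}$ whose maximal ideal contracts to $Q_2D_{Q_2}$.

**Step 2: The prime $\varphi(V)$.** This step attaches to each $V\in X$ the prime of $D$ on which it lands. By $(*)$, since $m_V$ lies over $P_2\supseteq P_1$, the ring $V$ has at least one prime over $P_1$. All primes of $V$ over $P_1$ form a chain, so their contractions to $D$ are pairwise comparable primes over $P_1$. By INC these contractions coincide. Call the common contraction $\varphi(V)$. So: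
$$N\cap D=\varphi(V)\ \text{ for every prime } N \text{ of } V \text{ over } P_1,\qquad \varphi(V)\cap R=P_1. \tag{1}$$

**Step 3: An element $a$ that tells $V_0$ from some $V_1$.** Since $V_0$ has no prime over $Q_1$, we have $\varphi(V_0)\ne Q_1$. Both primes lie over $P_1$, so INC says they are incomparable, and there is $a\in Q_1\setminus\varphi(V_0)$. In particular $a\neq0$. By Fact 2 there is $V_1\in X$ with a prime over $Q_1$. That prime lies over $P_1$, so $\varphi(V_1)=Q_1$ by (1). Thus
$$a\notin\varphi(V_0),\qquad a\in\varphi(V_1).\tag{2}$$

**Step 4: Two tests for $a\in\varphi(V)$.** Here we express the condition $a\in \varphi(V)$ through membership of explicit elements of $L$ in $m_V$.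

**Claim 7.** Let $V\in X$.

* (a) If $a\in\varphi(V)$, then $v(a)>v(t)$ for all $t\in S$.
* (b) If $a\notin\varphi(V)$, then $p/a^n\in m_V$ for all $p\in P_1$ and $n\ge1$.
* (c) If $a\notin\varphi(V)$, then $s/a\in V$ for some $s\in S$.
* (d) If $a\in\varphi(V)$, then $p/a^n\notin m_V$ for some $p\in P_1$ and $n\ge1$.

*Proof.* Fix a prime $N$ of $V$ over $P_1$; by (1), $N\cap D=\varphi(V)$.

(a) We have $a\in N$. If $t\in S$, then $t\notin N$, because $N\cap R=P_1$. By (V3), $v(a)>v(t)$.

(b) We have $p\in N$ and $a^n\notin N$, so $v(p)>v(a^n)$ by (V3).

(c) We use the largest prime of $V$ over $P_1$. Let $M$ be the union of all primes of $V$ disjoint from the multiplicative set $S$. They form a chain containing $N$, so $M$ is a prime by (V2). It is disjoint from $S$, contains $N$, and is the largest prime with that disjointness. Hence $V_S$ is local with maximal ideal $MV_S$. Now $P_1\subseteq N\cap R\subseteq M\cap R\subseteq R\setminus S=P_1$, so $M$ lies over $P_1$. By (1), $M\cap D=\varphi(V)\not\ni a$. So $a\notin M$, and $a$ is a unit of $V_S$. Write $1/a=w/s$ with $w\in V$, $s\in S$. Then $s/a=w\in V$.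

(d) We use the smallest prime of $V$ over $P_1$. Put $N_0=\sqrt{P_1V}$. Since $P_1V\subseteq N$ is proper, $N_0$ is prime by (V2), and $N_0\subseteq N$. Then $P_1\subseteq N_0\cap R\subseteq N\cap R=P_1$, so $N_0$ lies over $P_1$, and by (1), $N_0\cap D=\varphi(V)\ni a$. Hence $a^n\in P_1V$ for some $n\ge1$, and by (V1), $a^n=pw$ with $p\in P_1$, $w\in V$. Since $(p/a^n)w=1$, the element $p/a^n$ is not in $m_V$. ∎

**Step 5: One $s$ for all $V$.** Part (c) gives an $s$ that depends on $V$. This step removes the dependence.

**Claim 8.** There is $s\in S$ such that $s/a\in V$ for all $V\in X$ with $a\notin\varphi(V)$.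

*Proof.* Let $B\subseteq L$ be the ring generated over $D_{Q_2}$ by all $a/s$ ($s\in S$) and all $p/a^n$ ($p\in P_1$, $n\ge1$). Let $I$ be the ideal of $B$ generated by $Q_2D_{Q_2}$ and all these elements.

We show $I=B$. Suppose not. Applying Fact 1 to a maximal ideal of $B$ containing $I$, we get a valuation ring $V\supseteq B$ of $L$ with $I\subseteq m_V$. Then $m_V\cap D_{Q_2}$ contains the maximal ideal $Q_2D_{Q_2}$, so it equals it, and $V\in X$. All $a/s$ lie in $m_V$, so no $s/a$ lies in $V$; by (c), $a\in\varphi(V)$. All $p/a^n$ lie in $m_V$; by (d), $a\notin\varphi(V)$. This is a contradiction, so $1\in I$.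

An expression of $1$ as a combination of generators of $I$ with coefficients in $B$ involves only finitely many of the generators, including those that occur inside the coefficients. So there are $s_1,\dots,s_k\in S$ and finitely many pairs $(p_j,n_j)$ such that, in the ring
$$B_0=D_{Q_2}\bigl[\{a/s_i\}_i,\{p_j/a^{n_j}\}_j\bigr],$$
the ideal $I_0$ generated by $Q_2D_{Q_2}$, the $a/s_i$ and the $p_j/a^{n_j}$ contains $1$.

Let $V\in X$ with $a\notin\varphi(V)$. By (b), all $p_j/a^{n_j}$ lie in $m_V$. If all $a/s_i$ were in $m_V$ too, then $B_0\subseteq V$ and $I_0\subseteq m_V$, so $1\in m_V$, which is absurd. Hence $a/s_i\notin m_V$ for some $i$, that is, $s_i/a\in V$. Put $s=s_1\cdots s_k\in S$. Then $s/a$ is $s_i/a$ times an element of $R\subseteq V$, so $s/a\in V$. This $s$ does not depend on $V$. ∎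

**Step 6: The element $e$.** Now we build the element that violates the dichotomy. Since $P_1\subsetneq P_2$, choose $s_0\in P_2\setminus P_1$, and put $t=s_0s$ with $s$ from Claim 8. Then $t\in S\cap P_2$, and for every $V\in X$ we have $0<v(t)<\infty$: positive because $t\in P_2\subseteq m_V$, finite because $t\ne0$. Consider
$$e=\frac{a}{a+t^2}.$$
Let $V\in X$.

* If $a\notin\varphi(V)$, then $v(a)\le v(s)$ by Claim 8, so $v(a)\le v(s)\le v(t)<v(t^2)$. Hence $a+t^2\ne0$ and $v(a+t^2)=v(a)$, so $e$ is a unit of $V$.
* If $a\in\varphi(V)$, then $v(a)>v(t^2)$ by (a), since $t^2\in S$. Hence $a+t^2\neq0$ and $v(a+t^2)=v(t^2)$, so $v(e)=v(a)-v(t^2)>0$ and $e\in m_V$.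

The square serves the first case: it turns $v(a)\le v(t)$ into a strict inequality, and for that we needed $t\in P_2$.

**Step 7: The contradiction.** In both cases $e\in V$, so $e$ lies in every $V\in X$. The ring $D_{Q_2}$ is quasi-local, and it is integrally closed because $D$ is. By the description of $X$ in Step 1 and by Fact 3, $e\in D_{Q_2}$. Since $a\in\varphi(V_1)$ by (2), $e\in m_{V_1}\cap D_{Q_2}=Q_2D_{Q_2}\subseteq m_{V_0}$. Since $a\notin\varphi(V_0)$ by (2), $e$ is a unit of $V_0$. This contradiction proves Theorem B. $\blacksquare$

**Proof of Theorem A.** Let $R$ be a going-down domain and $D=R'$. Then $(*)$ holds by the definition of a going-down domain, INC holds by integrality, and $R'$ is integrally closed. By Theorem B, $R'$ is a going-down domain. $\blacksquare$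

Integral closedness of $D$ was used only in Step 7. Let us watch that step break for $R\subseteq A$ in Example 1, with $P_1=\mathfrak q$, $P_2=\mathfrak m$, $Q_1=\mathfrak A_1$, $Q_2=\mathfrak N$, $X=\{U_0,U_1\}$ and $\varphi(U_c)=\mathfrak A_c$. Take $a=x(y-1)\in\mathfrak A_1\setminus\mathfrak A_0$. Then $s=x\in R\setminus\mathfrak q$ does what Claim 8 asks: $s/a=1/(y-1)$ has residue $-1$ at $c=0$, so it lies in $U_0$. With $s_0=x\in\mathfrak m\setminus\mathfrak q$ and $t=x^2$,
$$e=\frac{x(y-1)}{x(y-1)+x^4}=\frac{y-1}{y-1+x^3}.$$
Its residue at $c=0$ is $1/(1-x^3)$, a unit of $W$. Its residue at $c=1$ is $0$. So $e\in T$, as Steps 1–6 predict. But setting $x=0$ in these residues gives $1$ and $0$, so $e\notin A$. Nor is $e\in A_{\mathfrak N}$, since it is a unit of $U_0$ and a nonunit of $U_1$ while both rings dominate $A_{\mathfrak N}$.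

## The converses: proof of Theorem C

**Part 1, from $(*)$ to the two conditions.** Assume $(*)$. Theorem B says that $D$ is a going-down domain. For GD of $R\subseteq D$, let $P_1\subseteq P_2$ be primes of $R$ and $Q_2$ a prime of $D$ over $P_2$. By Fact 1 take a valuation overring $V$ of $D$ with $m_V\cap D=Q_2$. By $(*)$, $V$ has a prime over $P_1$. Its contraction to $D$ is a prime inside $Q_2$ over $P_1$.

**Part 1, back to $(*)$.** Suppose that $D$ is a going-down domain and $R\subseteq D$ satisfies GD. Let $V$ be a valuation overring of $D$, let $P_1\subseteq P_2$ be primes of $R$, and let $N_2$ be a prime of $V$ over $P_2$. GD for $R\subseteq D$ gives a prime $Q_1\subseteq N_2\cap D$ over $P_1$. GD for $D\subseteq V$ gives a prime $N_1\subseteq N_2$ over $Q_1$, hence over $P_1$. So $R\subseteq V$ satisfies GD.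

**Part 1, uniqueness.** Let $Q$ be a prime of $D$ and $P\subseteq Q\cap R$ a prime of $R$. A prime of $D$ inside $Q$ over $P$ exists by GD of $R\subseteq D$. Two such primes are comparable by Lemma 5, since $D$ is a going-down domain. Hence they are equal by INC.

So the branching that blocked the first attempt does not occur when $D$ is integrally closed, but we learn this only from Theorem B.

**Part 2.** Let $D$ be integrally closed and integral over $R$. If $R$ is a going-down domain, then $(*)$ and INC hold, and Part 1 gives that $D$ is a going-down domain and that $R\subseteq D$ satisfies GD. The converse is Lemma 6. $\blacksquare$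

In particular, every integrally closed domain integral over a going-down domain is a going-down domain, and $R$ is a going-down domain if and only if $R'$ is a going-down domain and $R\subseteq R'$ satisfies GD.

## What fails without integral closedness, GD, or INC

**Integral closedness in Theorem B.** In Example 1 the extension $R\subseteq A$ satisfies $(*)$ and INC, but $A$ is not a going-down domain. So an integral overring of a going-down domain need not be a going-down domain.

**GD of $R\subseteq D$ in Theorem C(2).** In Example 1 take $A$ as the base ring and $D=T=A'$. Then $T$ is integrally closed, integral over $A$ and a going-down domain, but $A$ is not a going-down domain. The missing condition can be seen to fail directly. The prime $\mathfrak M_1$ lies over $\mathfrak N\supseteq\mathfrak A_0$. The primes of $T$ inside $\mathfrak M_1$ contract to $0,\mathfrak A_1,\mathfrak N$ in $A$. None of these is $\mathfrak A_0$, because $\mathfrak A_0\ne0$, because $\mathfrak A_0$ and $\mathfrak A_1$ are incomparable, and because $x\in\mathfrak N\setminus\mathfrak A_0$.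

**INC in Theorem B.**

**Example 2.** Let $F=k(y,z)$, $\mathfrak n=XF[[X]]$, $R=k+\mathfrak n$ and $D=k[y,z]+\mathfrak n$.

*$R$ has only two primes.* An element of $R\setminus\mathfrak n$ has the form $c+h$ with $0\ne c\in k$, $h\in\mathfrak n$. Its inverse in $F[[X]]$ lies in $c^{-1}+\mathfrak n\subseteq R$. So every proper ideal of $R$ lies in $\mathfrak n$. Let $P$ be a nonzero prime, $0\ne f\in P$ and $h\in\mathfrak n$. For large $N$ the order of $h^N$ in $X$ exceeds that of $f$, so $h^N/f\in\mathfrak n\subseteq R$. Then $h^N=f\cdot(h^N/f)\in P$, so $h\in P$. Thus $P=\mathfrak n$. The only primes of $R$ are $0$ and $\mathfrak n$, and $R$ is a going-down domain by the dimension-one case. In particular $(*)$ holds.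

*$D$ is integrally closed.* Its quotient field is $F((X))$, since $X\in D$ and $X^Ng\in\mathfrak n$ for each $g\in F((X))$ and large $N$. An element of $F((X))$ integral over $D$ is integral over the discrete valuation ring $F[[X]]$, so it lies in $F[[X]]$. Applying the constant-term map $F[[X]]\to F$, which sends $D$ onto $k[y,z]$, we see that its constant term is integral over $k[y,z]$, hence lies in $k[y,z]$. So the element is in $D$.

*$D$ is not a going-down domain.* Since $D/\mathfrak n=k[y,z]$, the ideals $yk[y,z]+\mathfrak n$ and $zk[y,z]+\mathfrak n$ are incomparable primes of $D$ contained in the prime $(y,z)k[y,z]+\mathfrak n$. Lemma 5 rules out that $D$ is a going-down domain.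

What is missing is INC: the primes $\mathfrak n\subsetneq yk[y,z]+\mathfrak n$ of $D$ both contract to $\mathfrak n$ in $R$.
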